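
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{example}[theorem]{Example}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{The theory of totally disconnected spaces is undecidable}


\begin{abstract}
Let $T_\omega$ be the set of sentences of the topological logic
$\mathcal L^t_{\omega\omega}$ (with empty vocabulary) that hold in every
totally disconnected space. We show that $T_\omega$ is hereditarily undecidable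
and, as a set of sentences, $\Sigma^0_1$-complete. There is even a single
countable, second countable, totally disconnected space whose theory is
hereditarily undecidable. The proof reduces the domino problem. Tilings are
coded by a relation between open sets and points: an open set ``sees'' a point
$z$ if its closure meets the closure of every neighborhood of $z$ in a point of a
recognizable kind.
\end{abstract}

\section{The question and the results}

\subsection*{The logic}
We consider nonempty topological spaces $(A,\alpha)$ without further structure.
The logic $\mathcal L^t_{\omega\omega}$ has individual variables $x,y,\dots$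
for points and set variables $X,Y,\dots$ for open sets. Its atomic formulas are
$x=y$ and $x\in X$. Formulas are closed under $\neg,\wedge,\vee$,
$\exists x$, $\forall x$, and under two restricted set quantifiers:
\begin{itemize}
\item $\exists X\ni x\,\varphi$, meaning $\exists X(x\in X\wedge\varphi)$,
  allowed only if $X$ occurs only negatively in $\varphi$;
\item $\forall X\ni x\,\varphi$, meaning $\forall X(x\in X\to\varphi)$,
  allowed only if $X$ occurs only positively in $\varphi$.
\end{itemize}
An occurrence is positive or negative according to whether it lies in the scope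
of an even or an odd number of negations, where $\varphi\to\psi$ is read as
$\neg\varphi\vee\psi$. The restriction says that one may speak only about
sufficiently small neighborhoods of a point: if a set $X$ witnesses
$\exists X\ni x\,\varphi$, then so does every smaller open neighborhood of $x$.
The Hausdorff axiom
\[
\forall x\forall y\,(x\ne y\to\exists X\ni x\,\exists Y\ni y\;
\forall w\,\neg(w\in X\wedge w\in Y))
\]
is a typical sentence.

A \emph{theory} is a set of sentences closed under consequence over the class of
all topological spaces. It is \emph{decidable} if it is a decidable set, and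
\emph{hereditarily undecidable} if every theory contained in it (in the same
language) is undecidable.

\subsection*{The question}
A space is \emph{totally disconnected} if any two distinct points can be
separated by a clopen set. Let $T_\omega$ be the set of all sentences true in
every totally disconnected space. Is $T_\omega$ decidable? The question is
stated as open in \cite{source}.

The obvious way to express total disconnectedness is not available. One would
like to say
$\exists X\ni x\,\bigl(\neg\, y\in X\wedge\forall z\,(z\in X\vee\exists Z\ni z\;
Z\cap X=\emptyset)\bigr)$, but here $X$ occurs positively in $z\in X$, so the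
quantifier is illegal.

The evidence points both ways. Let $T_2$ and $T_3$ be the theories of Hausdorff
spaces and of regular Hausdorff spaces. According to \cite{source},
$T_2$ is hereditarily undecidable, $T_3$ is decidable, and
$T_\omega\subseteq T_3$. Since totally disconnected spaces are Hausdorff, we have
$T_2\subseteq T_\omega\subseteq T_3$: the theory in question lies between an
undecidable and a decidable one. Also by \cite{source}, for every finite
$F\subseteq T_\omega$ the set of consequences of $F$ is hereditarily undecidable.
On the other hand \cite{source} states a fact that suggests decidability: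
relative to $T_\omega$, every formula without free set variables is equivalent to
a boolean combination of formulas $x=y$ and of formulas with at most one free
individual variable and no free set variables. So the only definable binary
relations between points are those built from equality and unary properties, and
a coding of graphs or grids by such relations is not to be expected. (None of
these facts is used in the proofs below.)

Nevertheless the answer is negative.

\begin{theorem}\label{thm:main}
$T_\omega$ is undecidable; indeed, every theory $T'\subseteq T_\omega$ is
undecidable. Moreover $T_\omega$ is recursively enumerable, and as a set of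
sentences it is $\Sigma^0_1$-complete.
\end{theorem}

\begin{theorem}\label{thm:single}
There is a countable, second countable, totally disconnected space $\mathbb A$,
the disjoint union of a closed discrete subset and an open zero-dimensional
metrizable subspace, such that the theory $\mathrm{Th}(\mathbb A)$ of all
sentences true in $\mathbb A$ is hereditarily undecidable. Hence the theory of
every class of topological spaces containing $\mathbb A$ is hereditarily
undecidable.
\end{theorem}

Both theorems rest on a reduction of the domino problem. A \emph{tile system} is
a triple $\mathcal T=(r,H,V)$ with $r\ge1$ and $H,V\subseteq\{1,\dots,r\}^2$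
(the permitted horizontal and vertical neighbors). It \emph{tiles} if there is a
map $t:\mathbb Z^2\to\{1,\dots,r\}$ with $(t(i,j),t(i+1,j))\in H$ and
$(t(i,j),t(i,j+1))\in V$ for all $i,j$.

\begin{theorem}\label{thm:red}
There is a computable map $\mathcal T\mapsto\sigma_{\mathcal T}$ from tile systems
to $\mathcal L^t_{\omega\omega}$-sentences such that
\begin{itemize}
\item[(a)] if some topological space (with no separation assumption) satisfies
  $\sigma_{\mathcal T}$, then $\mathcal T$ tiles;
\item[(b)] if $\mathcal T$ tiles, then $\sigma_{\mathcal T}$ holds in some
  countable, second countable, totally disconnected space.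
\end{itemize}
\end{theorem}

Berger's theorem \cite{Berger} says that the set of tile systems that tile is
undecidable; moreover, the halting problem is many-one reducible to its
complement.

\begin{proof}[Proof that $T_\omega$ is hereditarily undecidable, from
Theorem~\ref{thm:red}]
Let $T'\subseteq T_\omega$ be a theory. If $\mathcal T$ does not tile, then
$\neg\sigma_{\mathcal T}$ holds in all spaces by (a); as $T'$ is closed under
consequence, $\neg\sigma_{\mathcal T}\in T'$. If $\mathcal T$ tiles, then
$\neg\sigma_{\mathcal T}\notin T_\omega\supseteq T'$ by (b). Hence
$\neg\sigma_{\mathcal T}\in T'$ if and only if $\mathcal T$ does not tile, and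
$T'$ is undecidable by Berger's theorem.
\end{proof}

\subsection*{The idea}
A useful binary relation between points is out of reach, but a relation $L(X,z)$
between an open set $X$ and a point $z$ is not: say that $X$ \emph{sees} $z$ if
the closure of $X$ meets the closure of every neighborhood $Z$ of $z$ in a point
of a recognizable kind. If $X$ ranges over the neighborhoods of a point $x\ne z$ of
a totally disconnected space, then small $X$ no longer see $z$. But each of them
may see other points $z'$ of the same sort. We then choose, one after the other,
a point $x_0$, a neighborhood of it, a point $x_1$ seen by that neighborhood, a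
neighborhood of $x_1$, and so on. For $i<j$ the chosen neighborhood of $x_i$ sees
$x_j$ in some color $t(i,j)$, and the map $t$ is the tiling. Since only pairs
$i<j$ occur, we tile triangles rather than squares. The work lies in arranging,
with legal formulas only, that $x_j$ is seen by the neighborhoods of
\emph{all} earlier $x_i$, not just of $x_{j-1}$.

Section~\ref{sec:prelim} collects the preliminaries, Section~\ref{sec:blocks}
builds the device for seeing and shows it on the smallest examples,
Section~\ref{sec:sentence} writes down $\sigma_{\mathcal T}$, and
Sections~\ref{sec:a} and~\ref{sec:b} prove the two halves of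
Theorem~\ref{thm:red}. Section~\ref{sec:strong} proves the rest of
Theorems~\ref{thm:main} and~\ref{thm:single}.

\section{Monotonicity, bases, and triangles}\label{sec:prelim}

\subsection{Monotonicity and bases}
Let $A$ be a set and $\beta$ a family of subsets of $A$. Formulas can be
evaluated in $(A,\beta)$: set quantifiers range over $\beta$, while free set
variables may be assigned arbitrary subsets of $A$.

\begin{lemma}[Monotonicity]\label{lem:M}
If the free variable $X$ occurs only positively \textup{(}only
negatively\textup{)} in $\varphi$, then the truth of $\varphi$ in $(A,\beta)$ is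
preserved when the set assigned to $X$ is enlarged \textup{(}shrunk\textup{)}.
\end{lemma}

\begin{proof}
Prove both statements together by induction on $\varphi$. The atomic formula
$x\in X$ is positive in $X$ and preserved under enlarging $X$; negation exchanges
the two statements; $\wedge$, $\vee$ and all quantifiers over other variables
preserve them.
\end{proof}

\begin{lemma}[Base lemma]\label{lem:B}
Let $\beta$ be a base of the topology $\alpha$ on $A$. For every formula and every
assignment of points and $\alpha$-open sets to its free variables, the truth
value in $(A,\alpha)$ equals that in $(A,\beta)$.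
\end{lemma}

\begin{proof}
Induction on the formula; only set quantifiers need an argument. Consider
$\exists X\ni x\,\varphi$. A witness in $(A,\beta)$ is a witness in $(A,\alpha)$,
by the induction hypothesis for $\varphi$ and $\beta\subseteq\alpha$. Conversely,
let $U\in\alpha$ be a witness in $(A,\alpha)$. By the induction hypothesis
$\varphi$ holds of $U$ in $(A,\beta)$. Choose $B\in\beta$ with $x\in B\subseteq U$.
Since $X$ occurs only negatively in $\varphi$, Lemma~\ref{lem:M} shows that
$\varphi$ holds of $B$ in $(A,\beta)$. For
$\forall X\ni x\,\varphi$ apply this to the logically equivalent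
$\neg\exists X\ni x\,\neg\varphi$.
\end{proof}

So in verifying a formula, a neighborhood quantifier at $x$ may be taken to range
over the members of any fixed base that contain $x$.

\subsection{Tilings of triangles}
For $1\le N\le\infty$ let
$\Delta_N=\{(i,j):0\le i<j\le N,\ j<\infty\}$. A \emph{tiling} of $\Delta_N$ by
$\mathcal T=(r,H,V)$ is a map $t:\Delta_N\to\{1,\dots,r\}$ with
\begin{itemize}
\item $(t(i,j),t(i+1,j))\in H$ whenever $i+1<j\le N$ and $j<\infty$;
\item $(t(i,j),t(i,j+1))\in V$ whenever $i<j<N$.
\end{itemize}

\begin{lemma}\label{lem:tri}
The following are equivalent: $\mathcal T$ tiles; $\Delta_\infty$ has a tiling;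
every $\Delta_N$ with $1\le N<\infty$ has a tiling.
\end{lemma}

\begin{proof}
A tiling of the plane restricts to $\Delta_\infty$, and one of $\Delta_\infty$
restricts to every $\Delta_N$. Suppose every $\Delta_N$ with $N<\infty$ has a
tiling. Since $\Delta_{2n-1}$ contains the square
$\{0,\dots,n-1\}\times\{n,\dots,2n-1\}$, squares of all sizes can be tiled. The
tilings of the squares $\{-n,\dots,n\}^2$, $n\in\omega$, ordered by restriction
and with the empty map as root, form an infinite finitely branching tree. By
K\"onig's lemma it has an infinite branch, which is a tiling of the plane.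
\end{proof}

In particular the set of systems that do not tile is recursively enumerable:
search for an $N$ such that $\Delta_N$ has no tiling. With Berger's theorem it is
$\Sigma^0_1$-complete, that is, recursively enumerable, and every recursively
enumerable set is many-one reducible to it.

\section{Blocks, and what a neighborhood can see}\label{sec:blocks}

We need recognizable points: points $q$ that are limits of two disjoint open
sets which can be told apart by formulas, and which come in arbitrarily many
recognizable kinds. We write $\operatorname{cl}$ for closure, and for a formula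
$\psi(v)$ we write $\psi^A$ for the set of points of $A$ satisfying it.

\subsection{Unary formulas}
Recall the Cantor--Bendixson derivatives: $A^{(0)}=A$, and $A^{(j+1)}$ is
$A^{(j)}$ without the points isolated in the subspace $A^{(j)}$. A point of
$A^{(j)}\setminus A^{(j+1)}$ has \emph{rank} $j$; only finite ranks will be used.
Define, for $j,k\ge1$,
\begin{align*}
\rho_0(v):\quad&\exists U\ni v\,\forall w\,(w\in U\to w=v),\\
\rho_j(v):\quad&\neg\bigvee_{i<j}\rho_i(v)\wedge\exists U\ni v\,\forall w\,
  \Bigl(w\in U\to w=v\vee\bigvee_{i<j}\rho_i(w)\Bigr),\\
\eta(v):\quad&\exists U\ni v\,\forall w\,(w\in U\to\neg\rho_0(w)),\\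
Q_k(v):\quad&\forall U\ni v\,\exists w\,(w\in U\wedge\eta(w))\ \wedge\
  \forall U\ni v\,\exists w\,(w\in U\wedge\rho_k(w))\\
 &\wedge\ \exists U\ni v\,\forall w\,\Bigl(w\in U\to w=v\vee\eta(w)\vee
  \bigvee_{0\le j\le k}\rho_j(w)\Bigr).
\end{align*}
All are legal: $U$ is negative under each $\exists U$ and positive under each
$\forall U$. In words: $\rho_j(v)$ holds iff $v$ has rank $j$ (inductively, the
points satisfying none of $\rho_0,\dots,\rho_{j-1}$ form $A^{(j)}$, and $\rho_j(v)$
says that $v\in A^{(j)}$ has a neighborhood $U$ with $U\cap A^{(j)}=\{v\}$);
$\eta(v)$ holds iff $v$ is not in the closure of the set of isolated points; and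
$Q_k(v)$ says that $v$ lies in the closure of the set of $\eta$-points and in the
closure of the set of points of rank $k$, and that near $v$ there are, besides
$v$, only $\eta$-points and points of rank at most $k$.

\begin{lemma}[Locality]\label{lem:loc}
Let $O\subseteq A$ be open and $v\in O$. Then each of $\rho_j$, $\eta$, $Q_k$
holds of $v$ in $A$ if and only if it holds of $v$ in the subspace $O$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:M} the quantifiers $\exists U\ni v$ and $\forall U\ni v$ may be
restricted to $U\subseteq O$, and these $U$ are the open neighborhoods of $v$ in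
$O$. The rest of each formula speaks only about equality and about the truth, at
$v$ and at points $w\in U$, of formulas for which the statement is already proved:
first $\rho_0,\rho_1,\dots$ in order, then $\eta$, then $Q_k$.
\end{proof}

\subsection{Blocks}
Recall that in the ordinal $\omega^k+1$ with its order topology the point
$\omega^k$ has rank $k$, all other points have rank less than $k$, and the isolated
points ($0$ and the successors) are dense.

\begin{definition}\label{def:block}
For $k\ge1$, a \emph{block of kind $k$} is a space
\[
B=\{q_B\}\sqcup E_B\sqcup W_B,\qquad E_B=\bigsqcup_{n\in\omega}E_n,\quad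
W_B=\bigsqcup_{n\in\omega}W_n,
\]
where each $E_n$ is an open copy of $\mathbb Q$, each $W_n$ is an open copy of
$\omega^k+1$, and the sets $\{q_B\}\cup\bigcup_{n\ge m}(E_n\cup W_n)$, $m\in\omega$,
are the basic neighborhoods of the \emph{center} $q_B$.
\end{definition}

A block is countable, second countable, Hausdorff, and zero-dimensional (it has a
base of clopen sets): the basic neighborhoods of $q_B$ and the clopen subsets of
the $E_n$ and $W_n$ are clopen in $B$.

\begin{lemma}\label{lem:block}
Let $B$ be a block of kind $k$ that is an open subspace of a space $A$. In $A$:
\begin{itemize}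
\item[(a)] points of $E_B$ satisfy $\eta$ and no $\rho_j$;
\item[(b)] points of $W_B$ do not satisfy $\eta$ and have rank at most $k$;
  every $W_n$ contains points of rank $0$ and of rank $k$;
\item[(c)] $q_B$ satisfies neither $\eta$ nor any $\rho_j$;
\item[(d)] $q_B$ satisfies $Q_k$ but no $Q_l$ with $l\ne k$, and no other point
  of $B$ satisfies any $Q_l$;
\item[(e)] $q_B\in\operatorname{cl}(E_B)$ and
  $q_B\in\operatorname{cl}(W_B\cap\rho_0^A)$.
\end{itemize}
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:loc}, and since $B$ is open in $A$, we may assume $A=B$.
(a) $E_n$ is open without isolated points, so its points satisfy $\eta$, and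
$E_n\subseteq B^{(j)}$ for all $j$ by induction. (b) $W_n$ is an open copy of
$\omega^k+1$, so by locality the ranks and the density of isolated points are as
recalled above. (c) Every neighborhood of $q_B$ contains isolated points other than
$q_B$, so $\eta(q_B)$ and $\rho_0(q_B)$ fail. It also contains points of $E_B$,
which satisfy no $\rho_i$, so $\rho_j(q_B)$ fails for $j\ge1$. (e) Every
neighborhood of $q_B$ contains some $E_n$ and the isolated points of some $W_n$.

(d) By (a) and (b), $q_B$ is a limit of $\eta$-points and of points of rank
$k$, and all other points of $B$ satisfy $\eta$ or have rank at most $k$; so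
$Q_k(q_B)$. If $l>k$, then $B$ has no points of rank $l$, so $Q_l(q_B)$ fails. If
$l<k$, every neighborhood of $q_B$ contains points of rank $k$, which satisfy
neither $\eta$ nor $\rho_j$ with $j\le l$, so $Q_l(q_B)$ fails. A point of
$E_B$ has a neighborhood without points of rank $l$, and a point of $W_B$ has a
neighborhood without $\eta$-points; so they satisfy no $Q_l$.
\end{proof}

\subsection{The two smallest examples}\label{ssec:small}
Suppose we want to record a link from a point $x$ to a point $z$. Take blocks
$B_n$, $n\in\omega$, of one fixed kind, and let the neighborhoods of $x$ contain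
the $W$-sides, and those of $z$ the $E$-sides, of almost all of them
(Figure~\ref{fig:link}).

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.9]
\draw[fill=gray!40] (-1.9,0.4) rectangle (-0.2,1.0);
\draw[fill=gray!10] (0.2,0.4) rectangle (1.9,1.0);
\fill (0,0.7) circle (2pt);
\node[above] at (0,0.95) {$q_{B_0}$};
\node at (-1.05,0.7) {$W_{B_0}$};
\node at (1.05,0.7) {$E_{B_0}$};
\draw (-4,0)--(-1.9,0.7);
\draw (4,0)--(1.9,0.7);
\draw[fill=gray!40] (-1.9,-1.0) rectangle (-0.2,-0.4);
\draw[fill=gray!10] (0.2,-1.0) rectangle (1.9,-0.4);
\fill (0,-0.7) circle (2pt);
\node[above] at (0,-0.45) {$q_{B_1}$};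
\node at (-1.05,-0.7) {$W_{B_1}$};
\node at (1.05,-0.7) {$E_{B_1}$};
\draw (-4,0)--(-1.9,-0.7);
\draw (4,0)--(1.9,-0.7);
\node at (0,-1.35) {$\vdots$};
\fill (-4,0) circle (2pt);
\fill (4,0) circle (2pt);
\node[left] at (-4,0) {$x$};
\node[right] at (4,0) {$z$};
\end{tikzpicture}
\caption{A link from $x$ to $z$. Neighborhoods of $x$ contain the dark sides
$W_{B_n}$, and neighborhoods of $z$ the light sides $E_{B_n}$, of almost all blocks
$B_n$. The neighborhoods can be disjoint, but each center $q_{B_n}$ lies in the
closure of both sides of its block.}
\label{fig:link}
\end{figure}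

\begin{example}[One link]\label{ex:one}
Let $A=\{x,z\}\sqcup\bigsqcup_nB_n$, with the blocks open and with basic
neighborhoods $\{x\}\cup\bigcup_{n\ge m}W_{B_n}$ of $x$ and
$\{z\}\cup\bigcup_{n\ge m}E_{B_n}$ of $z$. This is a Hausdorff space, and for any
neighborhoods $X$ of $x$ and $Z$ of $z$ the set
$\operatorname{cl}(X)\cap\operatorname{cl}(Z)$ contains centers of blocks. But
for just this reason $x$ and $z$ cannot be separated by a clopen set. In a totally
disconnected space two distinct points always have neighborhoods with disjoint
closures.
\end{example}

So a link cannot survive arbitrary shrinking on both sides. The remedy is to let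
$x$ be linked to infinitely many points and to lose finitely many of them with
each shrinking of the neighborhood of $x$.

\begin{example}[Infinitely many links]\label{ex:many}
Let $A=\{x\}\sqcup\{z_l:l\in\omega\}\sqcup\bigsqcup_{l,n}B_{l,n}$ with open blocks
$B_{l,n}$ of one fixed kind and basic neighborhoods
\[
O_m(x)=\{x\}\cup\bigcup_{l\ge m}\bigcup_nW_{B_{l,n}},\qquad
O_m(z_l)=\{z_l\}\cup\bigcup_{n\ge m}E_{B_{l,n}}.
\]
This space is totally disconnected. Indeed, $K_l=\{z_l\}\cup\bigcup_nB_{l,n}$ is
clopen: it is open, and it misses $O_{l+1}(x)$, $O_0(z_{l'})$ for $l'\ne l$, and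
the blocks $B_{l',n}$ with $l'\neq l$. This separates $z_l$ from $x$ and from
$z_{l'}$. Each $B_{l,n}$ is clopen (its complement contains $O_{l+1}(x)$,
$O_{n+1}(z_l)$, $O_0(z_{l'})$ for $l'\ne l$, and the other blocks), and a block is
zero-dimensional and Hausdorff, so a point of a block can be separated from every
other point.

The center $q_{B_{l,n}}$ is in $\operatorname{cl}(O_m(x))$ iff $l\ge m$, and in
$\operatorname{cl}(O_{m'}(z_{l'}))$ iff $l'=l$ and $n\ge m'$. Hence $O_m(x)$ sees
$z_l$ --- its closure meets the closure of every neighborhood of $z_l$ in a
center --- exactly when $l\ge m$. No $z_l$ is seen by all neighborhoods of $x$, but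
each neighborhood of $x$ sees almost all $z_l$.
\end{example}

The space for Theorem~\ref{thm:red}(b) is Example~\ref{ex:many} repeated along
the tree of all finite sequences of natural numbers, with blocks of different
kinds for the different tiles.

\section{The sentence $\sigma_{\mathcal T}$}
\label{sec:sentence}

Let $\mathcal T=(r,H,V)$, and fix an injection
$\kappa:\{*,0,1,\dots,r\}\to\{1,2,\dots\}$, computed from $\mathcal T$ in any
way. Kind $\kappa(a)$ will signal the tile $a$, kind $\kappa(0)$ will signal
``next point of the sequence'', and kind $\kappa(*)$ marks the points that serve as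
nodes. Put
\begin{align*}
P(x):\quad&\forall X\ni x\,\exists q\,(q\in X\wedge q\ne x\wedge Q_{\kappa(*)}(q)),\\
L_k(X,z):\quad&\forall Z\ni z\,\exists q\,\bigl(Q_k(q)
  \wedge\forall U\ni q\,\exists w\,(w\in U\wedge w\in X\wedge\rho_0(w))\\
  &\hspace{7.6em}\wedge\forall U\ni q\,\exists w\,(w\in U\wedge w\in Z\wedge\eta(w))
  \bigr).
\end{align*}
Thus $L_k(X,z)$ says that for every neighborhood $Z$ of $z$ there is a $q$ with
\[
Q_k(q),\qquad q\in\operatorname{cl}(X\cap\rho_0^A),\qquad
q\in\operatorname{cl}(Z\cap\eta^A).
\]
The use of $\rho_0$ on one side and $\eta$ on the other gives links a direction.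
Finally let
\[
S(X,z)=L_{\kappa(0)}(X,z),\qquad C_a(X,z)=L_{\kappa(a)}(X,z)\ \ (1\le a\le r),\qquad
D(X,z)=\bigvee_{a=1}^rC_a(X,z).
\]
We read these as ``$X$ sees $z$ as a successor'', ``$X$ sees $z$ in color $a$'', and
``$X$ sees $z$ in some color''. In all of them $X$ occurs only \emph{positively}, so
they persist when $X$ is enlarged. Let $\sigma_{\mathcal T}$ be the conjunction of
the following five sentences, where $(a,b)$ ranges over $\{1,\dots,r\}^2$ and an
empty conjunction is true.
\begin{align*}
(\sigma1)\quad&\exists x\,P(x).\\
(\sigma2)\quad&\forall x\bigl(P(x)\to\forall X\ni x\,\exists y\,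
  (P(y)\wedge S(X,y)\wedge D(X,y))\bigr).\\
(\sigma3)\quad&\forall x\bigl(P(x)\to\forall X\ni x\,\exists X'\ni x\,\forall z
  \bigl(P(z)\wedge D(X',z)\to{}\\
  &\hspace{6em}\exists Z\ni z\,\forall z'(P(z')\wedge S(Z,z')\to D(X,z'))\bigr)\bigr).\\
(\sigma4)\quad&\forall x\bigl(P(x)\to\exists X\ni x\,\forall y\bigl(P(y)\wedge S(X,y)
  \to{}\\
  &\hspace{6em}\exists Y\ni y\,\forall z\,(P(z)\to\textstyle\bigwedge_{(a,b)\notin H}
  \neg(C_a(X,z)\wedge C_b(Y,z)))\bigr)\bigr).\\
(\sigma5)\quad&\forall x\bigl(P(x)\to\exists X\ni x\,\forall z\bigl(P(z)\to
  \exists Z\ni z\,\forall z'(P(z')\wedge S(Z,z')\to{}\\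
  &\hspace{6em}\textstyle\bigwedge_{(a,b)\notin V}
  \neg(C_a(X,z)\wedge C_b(X,z')))\bigr)\bigr).
\end{align*}

\emph{Legality.} In $P$, the set variable $X$ is positive. In $L_k$ the quantified
$Z$ and $U$ are positive. In $(\sigma2)$ and $(\sigma3)$, $X$ is positive. In
$(\sigma3)$, $X'$ and $Z$ occur, within the scopes of their quantifiers, only in
the antecedent of a single implication, hence are negative. In $(\sigma4)$, $X$ and
$Y$ occur only in such an antecedent or under a single negation, hence are
negative; the same holds for $X$ and $Z$ in $(\sigma5)$. So
$\sigma_{\mathcal T}$ is an $\mathcal L^t_{\omega\omega}$-sentence, computable from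
$\mathcal T$.

\emph{Meaning.} Call points satisfying $P$ nodes. By $(\sigma2)$ every neighborhood
of a node sees some node both as a successor and in some color. $(\sigma3)$ is the
persistence statement: whatever node $z$ the set $X'$ sees in some color, all nodes
that a small neighborhood of $z$ sees as successors are still seen by $X$ in some
color. $(\sigma4)$ and $(\sigma5)$ are the horizontal and vertical matching
conditions.

One would prefer $(\sigma3)$ with $X'=X$: ``there is $X\ni x$ such that whenever $X$
sees $z$, then $X$ sees the successors of $z$''. But in that formula $X$ is negative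
in $D(X,z)$ and positive in $D(X,z')$, so it is illegal. The legal version costs one
shrinking of the neighborhood per step. This is why the next section produces tilings
only of finite triangles; by Lemma~\ref{lem:tri} that is enough.

\section{From models to tilings}\label{sec:a}

In this section we prove Theorem~\ref{thm:red}(a), for an arbitrary injection
$\kappa$. Let $A$ be any topological space satisfying $\sigma_{\mathcal T}$. By a
\emph{node} we mean a point satisfying $P$. Let $1\le N<\infty$; by
Lemma~\ref{lem:tri} it suffices to tile $\Delta_N$. We use throughout that $S$,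
$C_a$ and $D$ are monotone in their set argument.

\subsection*{The case $N=2$}
Ignore the matching conditions for the moment. Choose a node $x_0$ and an open
neighborhood $G_0$ of it. Use $(\sigma3)$ to shrink $G_0$ to a set $X'$, and use
$(\sigma2)$ to find a node $x_1$ that $X'$ sees as a successor and in some color. By
the choice of $X'$ there is a neighborhood $Z$ of $x_1$ such that $G_0$ sees in some
color every node that $Z$ sees as a successor. Let $G_1\subseteq Z$ be an open
neighborhood of $x_1$, and use $(\sigma2)$ to find a node $x_2$ that $G_1$ sees as a
successor and in some color. Then $G_0$ sees $x_1$ and $x_2$, and $G_1$ sees $x_2$,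
each in some color. For larger $N$ the neighborhood of $x_0$ must be shrunk $N-1$
times \emph{before} $x_1$ is chosen. As the sequence grows, we pass back to larger
and larger sets of this chain.

\subsection*{The construction}
We choose nodes $x_0,\dots,x_N$ and, for $j<N$, open sets
\[
G_j=X_{j,N}\supseteq X_{j,N-1}\supseteq\dots\supseteq X_{j,j+1}\ni x_j,
\]
where $X_{j,s}$ is the neighborhood of $x_j$ in use when $x_s$ is chosen, such that:
\begin{itemize}
\item[(A$_j$)] for $j<N$: whenever $j+2\le s\le N$, the set $X_{j,s-1}$ serves as
  $X'$ in $(\sigma3)$ for $x=x_j$ and $X=X_{j,s}$;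
\item[(B$_j$)] for $1\le j\le N$: $S(X_{j-1,j},x_j)$ holds, and $D(X_{i,j},x_j)$
  holds for all $i<j$.
\end{itemize}

Choose $x_0$ by $(\sigma1)$. Now let $j<N$, and suppose that $x_0,\dots,x_j$ and all
chains with first index less than $j$ are chosen, so that (A$_i$) holds for all $i<j$
and (B$_i$) for $1\le i\le j$. Let $G_j$ be the intersection of the following finitely
many open neighborhoods of $x_j$.
\begin{itemize}
\item A set $M_j$ that serves as $X$ both in $(\sigma4)$ and in $(\sigma5)$ for
  $x=x_j$. It exists: $X$ is negative there, so we may intersect a witness for
  $(\sigma4)$ with one for $(\sigma5)$.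
\item If $j\ge1$, a set $Y_j$ as follows. By (B$_j$) and
  $X_{j-1,j}\subseteq G_{j-1}\subseteq M_{j-1}$ we have $S(M_{j-1},x_j)$. So
  $(\sigma4)$ for $x_{j-1}$, $M_{j-1}$ and $y=x_j$ gives an open $Y_j\ni x_j$ such
  that, for all nodes $z$ and all $(a,b)\notin H$, not both $C_a(M_{j-1},z)$ and
  $C_b(Y_j,z)$.
\item For each $i<j$, a set $Z_{i,j}$: by $(\sigma5)$ for $x_i$, $M_i$ and $z=x_j$
  there is an open $Z_{i,j}\ni x_j$ such that, for all nodes $z'$ with $S(Z_{i,j},z')$
  and all $(a,b)\notin V$, not both $C_a(M_i,x_j)$ and $C_b(M_i,z')$.
\item For each $i<j$, a set $Z'_{i,j}$: by (B$_j$) we have $D(X_{i,j},x_j)$, and by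
  (A$_i$) with $s=j+1$ (note $i+2\le j+1\le N$) the set $X_{i,j}$ serves as $X'$ in
  $(\sigma3)$ for $X=X_{i,j+1}$. So there is an open $Z'_{i,j}\ni x_j$ such that every
  node $z'$ with $S(Z'_{i,j},z')$ satisfies $D(X_{i,j+1},z')$.
\end{itemize}
Put $X_{j,N}=G_j$. For $s=N,N-1,\dots,j+2$ let $X_{j,s-1}$ be an open neighborhood of
$x_j$ serving as $X'$ in $(\sigma3)$ for $x=x_j$ and $X=X_{j,s}$. We may take
$X_{j,s-1}\subseteq X_{j,s}$ because $X'$ is negative. This ensures (A$_j$). Finally
apply $(\sigma2)$ to $x_j$ and $X_{j,j+1}$: there is a node $x_{j+1}$ with
$S(X_{j,j+1},x_{j+1})$ and $D(X_{j,j+1},x_{j+1})$.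

To check (B$_{j+1}$), only $D(X_{i,j+1},x_{j+1})$ for $i<j$ remains. As
$X_{j,j+1}\subseteq G_j\subseteq Z'_{i,j}$ and $S$ is monotone,
$S(Z'_{i,j},x_{j+1})$ holds, and the choice of $Z'_{i,j}$ gives
$D(X_{i,j+1},x_{j+1})$. The construction is complete.

\subsection*{Reading off the tiling}
Let $i<j\le N$. By (B$_j$), $D(X_{i,j},x_j)$, and hence $D(G_i,x_j)$. Choose
$t(i,j)=a$ with $C_a(G_i,x_j)$.

\emph{Horizontal condition.} Let $i+1<j\le N$, $a=t(i,j)$, $b=t(i+1,j)$. As
$G_i\subseteq M_i$ and $G_{i+1}\subseteq Y_{i+1}$, we have $C_a(M_i,x_j)$ and
$C_b(Y_{i+1},x_j)$. By the choice of $Y_{i+1}$, $(a,b)\in H$.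

\emph{Vertical condition.} Let $i<j<N$, $a=t(i,j)$, $b=t(i,j+1)$. By (B$_{j+1}$) and
$X_{j,j+1}\subseteq G_j\subseteq Z_{i,j}$ we have $S(Z_{i,j},x_{j+1})$. As
$G_i\subseteq M_i$, we have $C_a(M_i,x_j)$ and $C_b(M_i,x_{j+1})$. By the choice of
$Z_{i,j}$, $(a,b)\in V$.

So $t$ is a tiling of $\Delta_N$. This proves Theorem~\ref{thm:red}(a). \qed

\section{From tilings to totally disconnected spaces}\label{sec:b}

Now let $t$ be a tiling of $\Delta_\infty$ by $\mathcal T$; one exists if
$\mathcal T$ tiles. We construct a space $A$ for Theorem~\ref{thm:red}(b), again for
an arbitrary injection $\kappa$. The nodes will form a tree in which every node has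
infinitely many children. A neighborhood of a node $x$ will see, as successors,
almost all children of $x$ and, in some color, all nodes above these children; the
color in which $z$ is seen depends only on the levels of $x$ and $z$ and is given by
$t$. Shrinking the neighborhood of $x$ discards the subtrees above finitely many
children, as in Example~\ref{ex:many}.

\subsection{The space}
Let $\mathbb T=\omega^{<\omega}$ be the tree of finite sequences of natural numbers.
For $z\in\mathbb T$ let $|z|$ be its length and $z{\restriction}i$ its initial segment
of length $i\le|z|$; let $\subseteq$ be the prefix order and $x^\frown l$ the child of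
$x$ with last entry $l$. As a set, $A$ is the disjoint union of $\mathbb T$, whose
elements we call \emph{nodes} (by Lemma~\ref{lem:def} they will be exactly the points
satisfying $P$), and the following blocks, for all $z\in\mathbb T$ and $n\in\omega$.
\begin{itemize}
\item \emph{Color blocks} $B(z,i,n)$ for $0\le i<|z|$, of kind $\kappa(t(i,|z|))$, with
  \emph{owner} $z{\restriction}i$.
\item \emph{Successor blocks} $B^S(z,n)$ for $|z|\ge1$, of kind $\kappa(0)$, with owner
  $z{\restriction}(|z|-1)$.
\item \emph{Decorations} $B^*(z,n)$, of kind $\kappa(*)$, without owner.
\end{itemize}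
Each of these blocks is \emph{attached to} $z$ and has \emph{index} $n$. Color and
successor blocks are called \emph{connecting}. An owner is a proper prefix of the node
to which the block is attached. A connecting block links its owner $x$ to the
node $z$, as in Example~\ref{ex:many}; infinitely many indices are needed so that the
link survives the shrinking of neighborhoods of $z$. The decorations will make the
nodes definable.

For $x\in\mathbb T$ and $m\in\omega$ let the \emph{cone} $K_m(x)$ consist of $x$, all
blocks attached to $x$ with index at least $m$, and all nodes $y\supseteq x^\frown l$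
with $l\ge m$ together with all blocks attached to such $y$. Every block is contained in
or disjoint from $K_m(x)$. Let $O_m(x)$ be the set whose only node is $x$ and whose
traces on the blocks $B$ are
\begin{equation}\label{eq:trace}
O_m(x)\cap B=
\begin{cases}
W_B&\text{if $B$ has owner $x$ and $B\subseteq K_m(x)$,}\\
E_B&\text{if $B$ is connecting, attached to $x$, and of index at least $m$,}\\
B&\text{if $B$ is a decoration attached to $x$ of index at least $m$,}\\
\emptyset&\text{otherwise.}
\end{cases}
\end{equation}
The cases exclude each other, since an owner is a proper prefix. Clearly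
$O_m(x)\subseteq K_m(x)$, and if $B$ is attached to $z$ with owner $x$, then
$B\subseteq K_m(x)$ iff $z\in K_m(x)$.

Let $\beta$ consist of all open subsets of blocks and all sets $O_m(x)$. By
\eqref{eq:trace}, $O_m(x)$ meets each block in an open subset of it,
$O_m(x)\cap O_{m'}(x)=O_{\max(m,m')}(x)$, and
$O_m(x)\cap O_{m'}(y)=\emptyset$ for $x\ne y$. For the last statement note that no
node is in both sets, that a decoration is met only by neighborhoods of the node it is
attached to, and that on a connecting block each trace is $W_B$ or empty for its owner,
$E_B$ or empty for the node it is attached to, and empty for all other nodes. So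
$\beta$ is closed under finite intersections and covers $A$; it is a base of a topology
on $A$. Blocks are open and carry their own topology. The members of $\beta$ containing
a node $x$ are exactly the sets $O_m(x)$. As there are only countably many nodes, blocks
and sets $O_m(x)$, and blocks are countable and second countable, $A$ is countable and
second countable.

\begin{remark}
Basic neighborhoods of distinct nodes are disjoint; all links are made by closures. If
$B$ has owner $x$ and $B\subseteq K_m(x)$, then
$q_B\in\operatorname{cl}(O_m(x))\setminus O_0(x)$. Such blocks exist for every $m$, so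
$O_0(x)$ contains no closed neighborhood of $x$, and $A$ is not regular. This is no accident:
if all the spaces in Theorem~\ref{thm:red}(b) could be taken regular and Hausdorff, then
$T_3$ would be undecidable, contrary to what \cite{source} states.
\end{remark}

\subsection{Total disconnectedness}

\begin{lemma}\label{lem:clopen}
\begin{itemize}
\item[(i)] Every cone $K_m(x)$ is clopen.
\item[(ii)] If $U$ is a clopen subset of a block $B$, then $U$ is clopen in $A$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) Since blocks are open and lie inside or outside $K_m(x)$, only nodes need checking.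
$K_m(x)$ is open: $O_m(x)\subseteq K_m(x)$, and if $y\ne x$ is a node in $K_m(x)$, then
$O_0(y)\subseteq K_0(y)\subseteq K_m(x)$. For the complement, let $y\notin K_m(x)$ be a
node. If $y$ is incomparable with $x$, or $y\supseteq x^\frown l$ with $l<m$, then
$K_0(y)\cap K_m(x)=\emptyset$. Otherwise $y^\frown l\subseteq x$ for some $l$; then
$K_{l+1}(y)\cap K_m(x)=\emptyset$, because all nodes in $K_m(x)$, and all nodes to
which its blocks are attached, extend $y^\frown l$. In each case some
$O_{m'}(y)\subseteq K_{m'}(y)$ misses $K_m(x)$.

(ii) $U$ is open, and so are $B\setminus U$ and the other blocks. It remains to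
find, for each node $y$, an $m'$ such that $K_{m'}(y)$, and hence $O_{m'}(y)$, misses
$B$. Let $B$ be attached to $z$ with index $n$. If $y\not\subseteq z$, take $m'=0$; if
$y=z$, take $m'=n+1$; if $y^\frown l\subseteq z$, take $m'=l+1$.
\end{proof}

\begin{proposition}
$A$ is totally disconnected.
\end{proposition}

\begin{proof}
Let $u\ne v$. If one of them, say $u$, lies in a block $B$, then some clopen subset of
$B$ contains $u$ and not $v$ (namely $B$ itself if $v\notin B$; otherwise use that $B$ is
zero-dimensional and Hausdorff), and Lemma~\ref{lem:clopen}(ii) applies. If both are nodes,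
we may assume $v\not\subseteq u$. Then $K_0(v)$ contains $v$ and not $u$, and it is clopen
by Lemma~\ref{lem:clopen}(i).
\end{proof}

\subsection{What the formulas mean in $A$}

\begin{lemma}\label{lem:def}
In $A$: \textup{(i)} for every $k\ge1$, $Q_k$ holds exactly at the centers of blocks of
kind $k$; \textup{(ii)} $P$ holds exactly at the nodes.
\end{lemma}

\begin{proof}
(i) For points of blocks this is Lemma~\ref{lem:block}(d). Let $x$ be a node. Every
$O_m(x)$ contains centers of decorations. These differ from $x$ and, by
Lemma~\ref{lem:block}(c), satisfy neither $\eta$ nor any $\rho_j$. So the third conjunct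
of $Q_k(x)$ fails.

(ii) Every $O_m(x)$ contains the centers of the decorations $B^*(x,n)$ with $n\ge m$,
which satisfy $Q_{\kappa(*)}$; so $P(x)$ holds. A point $v$ of a block $B$ has a
neighborhood ($B$ itself if $v=q_B$, some $E_n$ or $W_n$ otherwise) containing no center
different from $v$; so $P(v)$ fails by (i).
\end{proof}

\begin{lemma}\label{lem:see}
Let $x,z$ be nodes, $m\in\omega$, and $k\in\{\kappa(0),\dots,\kappa(r)\}$. Then
$L_k(O_m(x),z)$ holds if and only if $x\subsetneq z$, $z\in K_m(x)$, and
\[
k=\kappa(t(|x|,|z|))\qquad\text{or}\qquad\bigl(k=\kappa(0)\text{ and }|z|=|x|+1\bigr).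
\]
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:B} the quantifier $\forall Z\ni z$ in $L_k$ may range over the sets
$O_l(z)$, $l\in\omega$. With Lemma~\ref{lem:def}(i), $L_k(O_m(x),z)$ therefore says: for
every $l$ there is a block $B$ of kind $k$ with
\[
q_B\in\operatorname{cl}\bigl(O_m(x)\cap\rho_0^A\bigr)\cap
\operatorname{cl}\bigl(O_l(z)\cap\eta^A\bigr).
\]
As $k\ne\kappa(*)$, such a $B$ is connecting, and as $B$ is an open neighborhood of
$q_B$, only the traces on $B$ matter. By \eqref{eq:trace} each of the two traces
$O_m(x)\cap B$ and $O_l(z)\cap B$ is $W_B$, $E_B$ or $\emptyset$. By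
Lemma~\ref{lem:block}, $E_B$ contains no isolated points and $W_B$ no
$\eta$-points, while $q_B$ lies in the closure of $W_B\cap\rho_0^A$ and of
$E_B=E_B\cap\eta^A$. So the condition on $B$ holds iff $O_m(x)\cap B=W_B$ and
$O_l(z)\cap B=E_B$. That is: $B$ has owner $x$, is attached to $z$, has index at least
$l$, and $z\in K_m(x)$.

A block with owner $x$ attached to $z$ exists only if $x\subsetneq z$. In that case
these blocks are the $B(z,|x|,n)$, of kind $\kappa(t(|x|,|z|))$, and, if $|z|=|x|+1$, the
$B^S(z,n)$, of kind $\kappa(0)$. In both families $n$ takes all values, so there are blocks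
of index at least $l$ for every $l$.
\end{proof}

Since $\kappa$ is injective, we obtain for nodes $x,z$:
\begin{align*}
S(O_m(x),z)&\iff x\subsetneq z\in K_m(x)\text{ and }|z|=|x|+1;\\
C_a(O_m(x),z)&\iff x\subsetneq z\in K_m(x)\text{ and }a=t(|x|,|z|);\\
D(O_m(x),z)&\iff x\subsetneq z\in K_m(x).
\end{align*}
So $O_m(x)$ sees as successors the children $x^\frown l$ with $l\ge m$, and in some
color all nodes above these children (including the children themselves).

\subsection{$A$ satisfies $\sigma_{\mathcal T}$}
By Lemma~\ref{lem:def}(ii), $P$ restricts all relevant points to nodes, and by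
Lemma~\ref{lem:B} neighborhood quantifiers at a node $x$ may range over the sets
$O_m(x)$.
\begin{itemize}
\item[$(\sigma1)$] The root is a node.
\item[$(\sigma2)$] For $X=O_m(x)$ take $y=x^\frown m$.
\item[$(\sigma3)$] For $X=O_m(x)$ take $X'=X$, and for a node $z$ with $D(X',z)$, that is,
  $x\subsetneq z\in K_m(x)$, take $Z=O_0(z)$. If $z'$ is a node with $S(Z,z')$, then $z'$ is
  a child of $z$. Hence $x\subsetneq z'\in K_m(x)$, so $D(X,z')$.
\item[$(\sigma4)$] Take $X=O_0(x)$. If $y$ is a node with $S(X,y)$, then $y$ is a child of
  $x$; take $Y=O_0(y)$. Suppose $C_a(X,z)$ and $C_b(Y,z)$ for a node $z$. Put $i=|x|$ and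
  $j=|z|$. Then $y\subsetneq z$, so $i+1<j$, and $a=t(i,j)$, $b=t(i+1,j)$. Hence
  $(a,b)\in H$.
\item[$(\sigma5)$] Take $X=O_0(x)$ and, for a node $z$, $Z=O_0(z)$. If $z'$ is a node with
  $S(Z,z')$, then $z'$ is a child of $z$. Suppose $C_a(X,z)$ and $C_b(X,z')$. With $i=|x|$
  and $j=|z|$ we have $i<j$, $a=t(i,j)$, and $b=t(i,j+1)$. Hence $(a,b)\in V$.
\end{itemize}
This proves Theorem~\ref{thm:red}(b). \qed

\section{One space, and the exact complexity}\label{sec:strong}

\subsection{Proof of Theorem~\ref{thm:single}}
The spaces of Section~\ref{sec:b} for different tile systems can be put side by side,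
provided that their blocks do not interfere. The freedom in choosing $\kappa$ ensures this.

Let $(\mathcal T_e)_{e\in\omega}$ be a computable list of all tile systems,
$\mathcal T_e=(r_e,H_e,V_e)$. Choose, computably in $e$, injections
$\kappa_e:\{*,0,\dots,r_e\}\to\{1,2,\dots\}$ with pairwise disjoint ranges. Let
$\sigma_e$ be the sentence $\sigma_{\mathcal T_e}$ formed with $\kappa_e$, and let $P_e$ be
the corresponding formula $P$; the map $e\mapsto\sigma_e$ is computable. If
$\mathcal T_e$ tiles, let $A_e$ be the space of Section~\ref{sec:b} built from $\kappa_e$
and a tiling of $\Delta_\infty$ by $\mathcal T_e$. Let $\mathbb A$ be the topological sum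
of these $A_e$ (some systems tile, so it is not empty).

$\mathbb A$ is countable, second countable and totally disconnected, as a countable sum of
such spaces. The set of all nodes is closed, since its complement is the union of the
blocks, which are open; and it is discrete, since $O_0(x)$ contains no node but $x$. The
union of the blocks is open, and as a subspace it is the topological sum of
the blocks. Each block $B$ is Hausdorff and has a countable base of clopen sets
$C_0,C_1,\dots$, so the map sending $v$ to the sequence of truth values of
$v\in C_i$, $i\in\omega$, embeds $B$ into the metrizable space $\{0,1\}^\omega$. So the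
union of the blocks, being a topological sum of zero-dimensional metrizable spaces, is
zero-dimensional and metrizable.

\emph{If $\mathcal T_e$ tiles, then $\mathbb A\models\sigma_e$.} The verification in
Section~\ref{sec:b} used, besides Lemma~\ref{lem:block} (which applies, since blocks are
open in $\mathbb A$) and the traces \eqref{eq:trace}, only three facts, which we now check
in $\mathbb A$.
\begin{itemize}
\item \emph{The members of a suitable base containing a node $x$ of $A_e$ are the sets
  $O_m(x)$.} Take as base of $\mathbb A$ the union of the bases of the summands.
\item \emph{For each $c\in\{*,0,\dots,r_e\}$, $Q_{\kappa_e(c)}$ holds exactly at the centers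
  of the blocks of kind $\kappa_e(c)$ in $A_e$.} Each summand is open in $\mathbb A$, so by
  Lemmas~\ref{lem:loc} and~\ref{lem:def}(i), $Q_{\kappa_e(c)}$ holds in $\mathbb A$ exactly
  at the centers of blocks of kind $\kappa_e(c)$ in any summand. Blocks in other summands
  have kinds outside the range of $\kappa_e$.
\item \emph{$P_e$ holds exactly at the nodes of $A_e$.} Points of another summand have that
  summand as a neighborhood, and it contains no point satisfying $Q_{\kappa_e(*)}$. For
  points of $A_e$ the argument for Lemma~\ref{lem:def}(ii) applies, since $A_e$ is open in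
  $\mathbb A$.
\end{itemize}
So Lemma~\ref{lem:see} holds for nodes of $A_e$ in $\mathbb A$ with the same proof, and so
does the verification of $(\sigma1)$--$(\sigma5)$, in which only points satisfying $P_e$
matter.

Now let $T'\subseteq\mathrm{Th}(\mathbb A)$ be a theory. If $\mathcal T_e$ does not tile, then
$\neg\sigma_e$ holds in all spaces by Section~\ref{sec:a}, so $\neg\sigma_e\in T'$. If
$\mathcal T_e$ tiles, then $\neg\sigma_e\notin\mathrm{Th}(\mathbb A)\supseteq T'$. Hence
$T'$ is undecidable by Berger's theorem. The theory of any class containing $\mathbb A$ is
contained in $\mathrm{Th}(\mathbb A)$, so it is hereditarily undecidable as well. \qed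

\subsection{$T_\omega$ is $\Sigma^0_1$-complete}
It remains to show that $T_\omega$ is recursively enumerable and to draw the conclusion.
The obvious $\mathcal L^t_{\omega\omega}$-formulation of clopen separation is illegal, but
separation becomes first-order once a choice of separating sets is added to the structure.

Consider two-sorted first-order structures with a sort of points, a sort of sets, the
relation $\in$ between them, and a ternary relation $R$ on points; the set
$R(x,y,\cdot)$ is meant to be a clopen set containing $x$ but not $y$. Let $\Gamma$ be the
finite first-order theory consisting of the following axioms, universally quantified: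
\begin{itemize}
\item $\exists X\;x\in X$;
\item $x\in X\wedge x\in Y\to\exists Z\,\bigl(x\in Z\wedge\forall w\,(w\in Z\to w\in X\wedge w\in Y)\bigr)$;
\item $x\ne y\to R(x,y,x)\wedge\neg R(x,y,y)$;
\item $R(x,y,z)\to\exists Z\,\bigl(z\in Z\wedge\forall w\,(w\in Z\to R(x,y,w))\bigr)$;
\item $\neg R(x,y,z)\to\exists Z\,\bigl(z\in Z\wedge\forall w\,(w\in Z\to\neg R(x,y,w))\bigr)$.
\end{itemize}
Every $\mathcal L^t_{\omega\omega}$-sentence is also a first-order sentence about such
structures.

\begin{lemma}
For every $\mathcal L^t_{\omega\omega}$-sentence $\varphi$: $\varphi\in T_\omega$ if and only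
if $\Gamma\models\varphi$.
\end{lemma}

\begin{proof}
Suppose $\Gamma\models\varphi$, and let $(A,\alpha)$ be totally disconnected. Take $\alpha$ as
the sort of sets. For $x\ne y$ choose a clopen set containing $x$ and not $y$ as
$R(x,y,\cdot)$, and put $R(x,x,\cdot)=\emptyset$. This is a model of $\Gamma$, so
$\varphi$ holds in $(A,\alpha)$.

Conversely, let $\varphi\in T_\omega$, and consider a model of $\Gamma$ with set of points
$A$. By the first two axioms the extensions of its sets form a base $\beta$ of a topology
$\alpha$ on $A$. By the other axioms the sets $R(x,y,\cdot)$ are $\alpha$-clopen and separate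
distinct points, so $(A,\alpha)$ is totally disconnected, and $\varphi$ holds in
$(A,\alpha)$. By Lemma~\ref{lem:B}, $\varphi$ holds in $(A,\beta)$. Since $\varphi$ does
not mention equality of sets, it makes no difference whether its set quantifiers range over
the sets of the model or over their extensions, so $\varphi$ holds in the given model of
$\Gamma$.
\end{proof}

By G\"odel's completeness theorem the consequences of the finite theory $\Gamma$ are
recursively enumerable; hence so is $T_\omega$. By Theorem~\ref{thm:red},
$\neg\sigma_{\mathcal T}\in T_\omega$ iff $\mathcal T$ does not tile, so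
$\mathcal T\mapsto\neg\sigma_{\mathcal T}$ is a many-one reduction to $T_\omega$ of the set of
systems that do not tile. That set is $\Sigma^0_1$-complete (Section~\ref{sec:prelim}), and
therefore so is $T_\omega$. Together with the hereditary undecidability already derived from
Theorem~\ref{thm:red}, this completes the proof of Theorem~\ref{thm:main}. \qed

\begin{thebibliography}{9}
\bibitem{Berger}
R. Berger, \emph{The undecidability of the domino problem}, Mem. AMS 66, 1966.

\bibitem{source}
Source of the problem,
\url{https://projecteuclid.org/ebook/Download?urlid=pl%2F1235417281&isFullBook=False}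

\end{thebibliography}

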